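# Symmetric Toeplitz symbols and a moment problem for the elementary symmetric map

## The push-forward of $G\,d\mu$ under the elementary symmetric map

Let $N\ge 2$, let $e_1,\dots,e_N$ be the elementary symmetric polynomials in $z=(z_1,\dots,z_N)$, and put
$$e=(e_1,\dots,e_N):\mathbb C^N\to\mathbb C^N .$$
The point $e(z)$ records the coefficients of $\prod_j(t-z_j)=t^N-e_1t^{N-1}+\dots+(-1)^Ne_N$, so it records $z$ up to the order of its coordinates. Let
$$d\mu(z)=\pi^{-N}e^{-|z|^2}\,dV(z)$$
be the Gaussian measure on $\mathbb C^N$ ($dV$, and $dA$ on $\mathbb C$, denote Lebesgue measure). For a function $G\in L^1(\mathbb C^N,d\mu)$ our main object is the finite complex Borel measure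
$$\kappa_G=e_*(G\,d\mu),\qquad\text{that is,}\qquad \int\varphi\,d\kappa_G=\int_{\mathbb C^N}\varphi(e(z))\,G(z)\,d\mu(z)\quad\text{for bounded Borel }\varphi .$$

Here is what it is for. Suppose that $G$ has at most polynomial growth, and let $F_1=f_1\circ e$, $F_2=f_2\circ e$ with polynomials $f_1,f_2$. Then
$$\int_{\mathbb C^N} G\,F_1\overline{F_2}\,d\mu=\int_{\mathbb C^N} f_1(w)\,\overline{f_2(w)}\,d\kappa_G(w). \tag{1}$$
By the fundamental theorem on symmetric polynomials, every symmetric analytic polynomial has the form $f\circ e$. So a statement that pairs $G$ with *all products* $F_1\overline{F_2}$ of symmetric polynomials is a statement about *all moments* $\int w^\alpha\bar w^\beta\,d\kappa_G$. A question about Toeplitz operators becomes a question about moments: can a nonzero measure of this kind have all its moments equal to $0$? The answer depends on how fast $\kappa_G$ decays, and the decay depends on $N$.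

## Toeplitz operators on symmetric functions, and Question C

The Segal–Bargmann space $H^2=H^2(\mathbb C^N,d\mu)$ consists of the entire functions that are square integrable for $d\mu$. Analytic polynomials are dense in it. Let $P:L^2(\mathbb C^N,d\mu)\to H^2$ be the orthogonal projection. The Toeplitz operator with symbol $G$ is $T_GF=P(GF)$. If $G$ has at most polynomial growth at infinity, $T_GF$ is defined for every analytic polynomial $F$.

The group $\mathcal S_N$ acts on $\mathbb C^N$ by permuting coordinates, $\sigma(z)=(z_{\sigma(1)},\dots,z_{\sigma(N)})$. A function $f$ is symmetric if $f\circ\sigma=f$ for all $\sigma$. The symmetrization $[Sf](z)=\frac1{N!}\sum_{\sigma}f(\sigma(z))$ is an orthogonal projection on $L^2(\mathbb C^N,d\mu)$ and commutes with $P$. Put $H^2_s=S(H^2)$, the symmetric functions in $H^2$.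

**Question C.** Let $G$ be symmetric, with at most polynomial growth at infinity, and suppose that $T_GF_1=0$ for all symmetric analytic polynomials $F_1$. Does it follow that $G=0$ a.e.?

The question comes from the paper "Algebraic properties and the finite rank problem for Toeplitz operators on the Segal-Bargmann space" (http://www.math.utoledo.edu/~tle20/Data/Algebraic2011.pdf). The answer is known to be affirmative when $G$ has compact support.

The hypothesis is equivalent to
$$\int_{\mathbb C^N}G\,F_1\overline{F_2}\,d\mu=0\qquad\text{for all symmetric analytic polynomials }F_1,F_2. \tag{2}$$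
Indeed $GF_1$ is symmetric, so $T_GF_1=PS(GF_1)=SP(GF_1)\in H^2_s$. The integral in (2) is $\langle T_GF_1,F_2\rangle$, and symmetric polynomials are dense in $H^2_s$, being the images under $S$ of the polynomials, which are dense in $H^2$. By (1), condition (2) says exactly that all moments of $\kappa_G$ vanish.

**Theorem A.** (i) Let $N=2$. If $G$ is measurable, symmetric, $|G(z)|\le C(1+|z|)^k$ a.e., and (2) holds, then $G=0$ a.e.

(ii) For every $N\ge3$ there is a bounded continuous symmetric $G\not\equiv0$ for which (2) holds.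

So the answer to Question C is yes for $N=2$ and no for every $N\ge3$. In (ii) the operator $T_G$ is bounded and maps $H^2_s$ to itself, and symmetric polynomials are dense in $H^2_s$. Hence $T_G=0$ on all of $H^2_s$.

Theorem B below sharpens this to an exact growth threshold, for every finite unitary reflection group. It also yields counterexamples for $N\ge 3$ that are smooth and rapidly decreasing.

## Density of polynomials, and what it does not give

Suppose first that (2) held for *all* analytic polynomials, not only symmetric ones. Then $G$ would be orthogonal to all polynomials in $z,\bar z$. These are dense in $L^2(\mathbb C^N,d\mu)$, and we would get $G=0$ at once. The first thing to try is to symmetrize this argument: since $G$ is symmetric, $\int G\,z^\alpha\bar z^\beta\,d\mu=\int G\,S(z^\alpha\bar z^\beta)\,d\mu$, and the function $S(z^\alpha\bar z^\beta)$ is symmetric.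

This stops at an exact point: $S(z^\alpha\bar z^\beta)$ need not lie in the span of the products $F_1\overline{F_2}$ with $F_1,F_2$ symmetric. Take $N=2$ and $2S(z_1\bar z_1)=|z_1|^2+|z_2|^2$, of bidegree $(1,1)$ in $(z,\bar z)$. Homogeneous components of symmetric polynomials are symmetric, and a symmetric linear form is a multiple of $z_1+z_2$. So the part of bidegree $(1,1)$ of any combination of products $F_1\overline{F_2}$ is a multiple of $|z_1+z_2|^2$. This vanishes at $(1,-1)$, and $|z_1|^2+|z_2|^2$ does not. We control only polynomials in $e,\bar e$, and density of *those* is the whole question. It must be asked on the $w$-side, for $\kappa_G$.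

## The size of $\kappa_G$ in small cases

**The case $N=2$ by hand.** Write $w=(s,p)=(z_1+z_2,\,z_1z_2)$. Then $|z_1-z_2|^2=|s^2-4p|$, and $|z_1+z_2|^2+|z_1-z_2|^2=2|z|^2$ gives
$$|z|^2=\tfrac12\big(|s|^2+|s^2-4p|\big).$$
The change of variables in Lemma 2 below shows that, for $G=g\circ e$,
$$d\kappa_G=\frac{2}{\pi^2}\,g(s,p)\,\frac{e^{-(|s|^2+|s^2-4p|)/2}}{|s^2-4p|}\,dV(s,p).$$
On the line $s=0$ the exponential factor is $e^{-2|p|}$. This is *exponential* decay in the variable $p$, and exponential decay is what makes a Fourier transform analytic.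

**General $N$ on one line.** Let $e_1=\dots=e_{N-1}=0$ and $e_N=w$. Then the $z_j$ are the roots of $t^N=(-1)^{N-1}w$, so $|z|^2=N|w|^{2/N}$. The Gaussian factor is $e^{-N|w|^{2/N}}$. For $N\ge3$ the exponent $2/N$ is less than $1$ and the decay is subexponential.

**A one-variable model.** Let the group of $d$-th roots of unity act on $\mathbb C$. The invariant polynomials are the polynomials in $w=z^d$. Take $G$ radial and consider $\int G\,z^{di}\bar z^{dj}\,d\mu=0$. For $i\ne j$ this is automatic. For $i=j=n$, the substitution $x=|z|^{2d}$ turns it into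
$$\int_0^\infty \tilde G(x)\,x^{n}\,e^{-x^{1/d}}\,x^{\frac1d-1}\,dx=0,\qquad \tilde G(|z|^{2d})=G(z).$$
This is a moment problem on a half-line, with a weight $e^{-x^{1/d}}$. We shall meet functions of size $e^{-cx^{\beta}}$, $\beta<\frac12$, all of whose moments on $(0,\infty)$ vanish. They can absorb a factor $e^{Cx^{1/d}}$ as soon as $\beta>\frac1d$. Both constraints can be met exactly when $d\ge3$.

## Two lemmas on quotient maps: descent and change of variables

Both lemmas will be used for $e$ and later for other maps, so we state them in the generality needed. Let $\Gamma\subset U(N)$ be a finite group and let $\theta:\mathbb C^N\to\mathbb C^N$ be a polynomial map that is surjective and proper, whose fibres are exactly the $\Gamma$-orbits. Put $J=\det(\partial\theta_k/\partial z_j)$.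

The map $e$ with $\Gamma=\mathcal S_N$ is of this kind. It is surjective because every monic polynomial splits into linear factors. Its fibres are the orbits because a monic polynomial determines its roots with multiplicity. It is proper: with $R=\max_j|z_j|\ge1$, the identity
$$z_j^N=\sum_{k=1}^N(-1)^{k-1}e_k(z)\,z_j^{N-k} \tag{3}$$
gives $R^N\le R^{N-1}\sum_k|e_k(z)|$. So $R\le\max(1,\sum_k|e_k(z)|)$ in all cases.

**Lemma 1.** Let $G\in L^1(d\mu)$ be $\Gamma$-invariant with $\theta_*(G\,d\mu)=0$. Then $G=0$ a.e.

*Proof.* *First, $\theta$ is a closed map.* Let $F$ be closed, $z_n\in F$ and $\theta(z_n)\to w$. The set $\{w\}\cup\{\theta(z_n)\}$ is compact, so by properness the $z_n$ lie in a compact set. A subsequence converges to some $z\in F$, and $\theta(z)=w$.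

*Next, invariant test functions descend.* Let $u\in C_c(\mathbb C^N)$ be $\Gamma$-invariant. Since the fibres are orbits and $\theta$ is onto, $u=\varphi\circ\theta$ for a unique function $\varphi$ on $\mathbb C^N$, and $\varphi$ is bounded. For closed $E\subset\mathbb C$ we have $\varphi^{-1}(E)=\theta(u^{-1}(E))$, which is closed. So $\varphi$ is continuous, and
$$\int Gu\,d\mu=\int\varphi\,d\big(\theta_*(G\,d\mu)\big)=0.$$

*Finally, remove the invariance of $u$.* For any $u\in C_c(\mathbb C^N)$ put $\bar u=|\Gamma|^{-1}\sum_\gamma u\circ\gamma$, an invariant function in $C_c(\mathbb C^N)$. Since $\mu$ and $G$ are $\Gamma$-invariant, $\int G\,(u\circ\gamma)\,d\mu=\int G\,u\,d\mu$ for each $\gamma$. Hence $\int Gu\,d\mu=\int G\bar u\,d\mu=0$. As $u$ was arbitrary, $G=0$ a.e. $\square$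

**Lemma 2.** If $J\not\equiv0$, then for measurable $\Phi\ge0$, and for $\Phi\in L^1(\mathbb C^N,dV)$,
$$\int_{\mathbb C^N}\Phi(\theta(z))\,|J(z)|^2\,dV(z)=|\Gamma|\int_{\mathbb C^N}\Phi(w)\,dV(w). \tag{4}$$
For $\theta=e$ one has $J=\pm\Delta$, where $\Delta(z)=\prod_{i<j}(z_i-z_j)$.

*Proof.* *Bad sets.* Let $E$ be the union of $\{J=0\}$ and of the fixed subspaces of the elements $\gamma\ne1$ of $\Gamma$. The first is the zero set of a nonzero polynomial, the others are finitely many proper subspaces, so $E$ is closed and null. As $\theta$ is locally Lipschitz, $\theta(E)$ is null. From $\theta\circ\gamma=\theta$ and the chain rule,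
$$J(\gamma z)\det\gamma=J(z),\qquad |\det\gamma|=1, \tag{5}$$
so $\{J=0\}$ is $\Gamma$-invariant. The fixed subspaces are permuted by $\Gamma$. Hence $E$ is $\Gamma$-invariant, $\theta^{-1}(\theta(E))=E$, and every $w\notin\theta(E)$ has exactly $|\Gamma|$ preimages, all outside $E$.

*Counting.* On the open set $\Omega=\mathbb C^N\setminus E$ the map $\theta$ is a local diffeomorphism. Its real Jacobian determinant is $|J|^2$, since a complex-linear map with determinant $c$ has real determinant $|c|^2$. Cover $\Omega$ by countably many open sets on which $\theta$ is a diffeomorphism onto its image, and cut them down to disjoint Borel sets $D_1,D_2,\dots$ with union $\Omega$. For $\Phi\ge0$ the ordinary change of variables gives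
$$\int_\Omega\Phi(\theta)\,|J|^2\,dV=\sum_l\int_{\theta(D_l)}\Phi\,dV=\int\Phi(w)\,\#\big(\theta^{-1}(w)\cap\Omega\big)\,dV(w)=|\Gamma|\int\Phi\,dV .$$
For $\Phi\in L^1$, split into real and imaginary, positive and negative parts.

*The Jacobian of $e$.* Differentiate $\prod_i(t-z_i)=t^N+\sum_k(-1)^ke_kt^{N-k}$ in $z_j$ and put $t=z_l$:
$$\sum_{k=1}^N z_l^{N-k}(-1)^k\,\frac{\partial e_k}{\partial z_j}=-\prod_{i\ne j}(z_l-z_i),$$
which is $0$ for $l\ne j$. This is a matrix identity. The matrix $(z_l^{N-k})_{l,k}$ has Vandermonde determinant $\Delta$. The diagonal matrix of signs has determinant $\pm1$. The right side is a diagonal matrix with determinant $\pm\prod_l\prod_{i\ne l}(z_l-z_i)=\pm\Delta^2$. So $\Delta\cdot J=\pm\Delta^2$, with a sign depending only on $N$. Hence $J=\pm\Delta$ where $\Delta\ne0$, and everywhere by continuity. $\square$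

## Analyticity of the Fourier transform of $\kappa_G$ when $N=2$

We prove Theorem A(i). The plan is to show that the Fourier transform of $\kappa_G$, restricted to any line through the origin, is analytic near the real axis. Its Taylor coefficients at $0$ are moments, so they vanish.

**Step 1: a strip of convergence.** Let $N=2$, fix $\zeta\in\mathbb C^2\setminus\{0\}$, and put $L(z)=\mathrm{Re}\langle e(z),\zeta\rangle$, where $\langle w,\zeta\rangle=\sum_kw_k\bar\zeta_k$. From $|z_1+z_2|\le\sqrt2\,|z|\le1+|z|^2$ and $|z_1z_2|\le\frac12|z|^2$ we get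
$$|L(z)|\le2|\zeta|\,(1+|z|^2). \tag{6}$$
For $|\mathrm{Im}\,\tau|<1/(4|\zeta|)$ define
$$\Psi(\tau)=\int_{\mathbb C^2}e^{i\tau L(z)}\,G(z)\,d\mu(z).$$
Here $|e^{i\tau L}|=e^{-(\mathrm{Im}\,\tau)L}\le e^{(1+|z|^2)/2}$, so the integrand, taken against $dV$, is dominated by $C'(1+|z|)^ke^{-|z|^2/2}$, uniformly in $\tau$. It is entire in $\tau$. Hence $\Psi$ is analytic in the strip and may be differentiated under the integral:
$$\Psi^{(m)}(0)=i^m\int L^m\,G\,d\mu .$$

**Step 2: the derivatives at $0$ vanish.** We have
$$L^m=2^{-m}\big(\langle e,\zeta\rangle+\overline{\langle e,\zeta\rangle}\big)^m, \tag{7}$$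
which by the binomial formula is a finite combination of products $F_1\overline{F_2}$ with $F_1,F_2$ symmetric polynomials (powers of $\langle e,\zeta\rangle$). By (2), $\Psi^{(m)}(0)=0$ for all $m\ge0$. The strip is connected, so $\Psi\equiv0$, and in particular $\Psi(1)=0$.

**Step 3: conclusion.** We have shown that $\int e^{i\mathrm{Re}\langle w,\zeta\rangle}\,d\kappa_G(w)=0$ for all $\zeta\ne0$. By continuity this also holds for $\zeta=0$. A finite complex measure with zero Fourier transform is zero, so $\kappa_G=0$, and Lemma 1 gives $G=0$ a.e. This proves Theorem A(i). $\square$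

## Where the strip disappears: $e_N$ against the Gaussian for $N\ge3$

Only (6) used $N=2$: the components of $e$ have degree at most $2$, the degree in the exponent of the Gaussian. For $N\ge3$ take $G\equiv1$ and $L=\mathrm{Re}\,e_N$, and let $\tau$ be nonreal. Multiplying $z$ by a unimodular constant rotates $e_N(z)$ by any angle we like. So there are an open cone and a $c>0$ with $-\mathrm{Im}\,\tau\,\mathrm{Re}\,e_N(z)\ge c|z|^N$ on that cone. There $|e^{i\tau L}|e^{-|z|^2}\ge e^{c|z|^N-|z|^2}$, and the integral $\int|e^{i\tau L}|\,d\mu$ diverges. No strip is left, however thin.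

For real $\tau$ the function $\Psi$ is still $C^\infty$. The bounds we have on its derivatives use numbers such as
$$\int|e_N|^m\,d\mu=\prod_{j=1}^N\frac1\pi\int_{\mathbb C}|z_j|^me^{-|z_j|^2}\,dA(z_j)=\Gamma\big(\tfrac m2+1\big)^N .$$
For $N=2$ this is $m!$ up to factors geometric in $m$. For $N\ge3$ it grows much faster, and vanishing of all derivatives at $0$ need not force a smooth function with such bounds to vanish. So we now look for a counterexample, along the variable $w_N$, where decay is slowest.

## A radial function on $\mathbb C$ with all moments zero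

For a parameter $0<\beta<\frac12$ put
$$h(w)=e^{-|w|^{2\beta}\cos\pi\beta}\,\sin\big(|w|^{2\beta}\sin\pi\beta\big),\qquad w\in\mathbb C.$$
This is continuous, not identically zero, and since $\cos\pi\beta>0$ it decays faster than any power.

**Lemma 3.** $\displaystyle\int_{\mathbb C}h(w)\,w^i\bar w^j\,dA(w)=0$ for all $i,j\ge0$.

*Proof.* For $i\ne j$ the angular integral vanishes because $h$ is radial. Let $i=j=n$. Polar coordinates and $x=|w|^2$ give
$$\int_{\mathbb C}h\,|w|^{2n}\,dA=\pi\int_0^\infty x^n\,e^{-x^\beta\cos\pi\beta}\sin(x^\beta\sin\pi\beta)\,dx .$$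
With $\lambda=e^{-i\pi\beta}$ the integrand is the imaginary part of $x^ne^{-\lambda x^\beta}$. Since $\mathrm{Re}\,\lambda=\cos\pi\beta>0$, substituting $u=x^\beta$ gives
$$\int_0^\infty x^ne^{-\lambda x^\beta}\,dx=\frac1\beta\int_0^\infty u^{\frac{n+1}\beta-1}e^{-\lambda u}\,du=\frac1\beta\,\Gamma\Big(\frac{n+1}\beta\Big)\lambda^{-(n+1)/\beta}.$$
The last formula holds for $\lambda>0$, and then for $\mathrm{Re}\,\lambda>0$ with the principal branch, because both sides are analytic there. Now $\arg\lambda=-\pi\beta$, so $\lambda^{-(n+1)/\beta}=e^{i\pi(n+1)}=(-1)^{n+1}$. The integral is real and its imaginary part is $0$. $\square$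

## The counterexample for $N\ge3$

We prove Theorem A(ii). Let $N\ge3$ and choose $\beta$ with $\frac1N<\beta<\frac12$. Such a $\beta$ exists because $N\ge3$. The upper bound is what Lemma 3 needs. The lower bound makes $h(e_N)$ beat the factor $e^{|z|^2}$ that we must insert to cancel the Gaussian.

**Step 1: definition.** We choose $G$ so that $G\,d\mu$ is the pull-back of a product measure. Let $\chi\ge0$ be continuous on $\mathbb C^{N-1}$, supported in $\{|a_k|\le1,\ k<N\}$, with $\chi(0)=1$. Put
$$G(z)=e^{|z|^2}\,|\Delta(z)|^2\,\chi\big(e_1(z),\dots,e_{N-1}(z)\big)\,h\big(e_N(z)\big).$$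
It is continuous, and symmetric since $|\Delta|^2$ is. It is not identically zero: the set $\{w:\chi(w_1,\dots,w_{N-1})h(w_N)\ne0\}$ is open and nonempty, its preimage under the continuous surjection $e$ is open and nonempty, and $\Delta\ne0$ a.e.

**Step 2: $G$ is bounded.** The cutoff $\chi$ forces $z$ to be no larger than $|e_N(z)|^{1/N}$, up to constants. Let $G(z)\ne0$, so $|e_k(z)|\le1$ for $k<N$. Put $w=e_N(z)$ and $R=\max_j|z_j|$. If $R\ge1$, then (3) gives
$$R^N\le(N-1)R^{N-1}+|w| .$$
If $R\ge2(N-1)$, the first term on the right is at most $\frac12R^N$, so $R^N\le2|w|$. In all cases $R\le2N+(2|w|)^{1/N}$. Hence $|z|^2\le NR^2\le C(1+|w|^{2/N})$ and $|\Delta(z)|^2\le(2R)^{N(N-1)}\le C(1+|w|)^C$, so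
$$|G(z)|\le C(1+|w|)^C\exp\!\big(C(1+|w|^{2/N})-|w|^{2\beta}\cos\pi\beta\big).$$
Since $2\beta>2/N$, the right side is bounded in $w$.

**Step 3: vanishing.** Let $F_i=f_i\circ e$ be symmetric polynomials. The factor $e^{|z|^2}$ cancels the Gaussian, and $|\Delta|^2$ is the Jacobian in Lemma 2. The function $\Phi(a,w)=\chi(a)h(w)f_1(a,w)\overline{f_2(a,w)}$ is integrable, because $\chi$ has compact support and $h$ decays faster than any power. By (4) and Fubini,
$$\int GF_1\overline{F_2}\,d\mu=\frac{N!}{\pi^N}\int_{\mathbb C^{N-1}}\chi(a)\Big[\int_{\mathbb C}h(w)\,f_1(a,w)\,\overline{f_2(a,w)}\,dA(w)\Big]dV(a).$$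
For fixed $a$ the inner integrand is $h(w)$ times a polynomial in $w,\bar w$, so the bracket is $0$ by Lemma 3. This proves Theorem A(ii). $\square$

## Reflection groups and the sharp growth threshold

What mattered about $\mathcal S_N$ was the polynomial map $e$ and its largest degree $N$. We now let $N\ge1$ and let $\Gamma\subset U(N)$ be a finite group generated by unitary reflections (finite-order unitary maps, different from the identity, that fix a hyperplane pointwise). The group may be trivial. The following facts are standard. By the Shephard–Todd–Chevalley theorem, the ring of $\Gamma$-invariant polynomials is $\mathbb C[\theta_1,\dots,\theta_N]$ with $\theta_k$ algebraically independent and homogeneous, of degrees $d_1\le\dots\le d_N=:d$. Put $\theta=(\theta_1,\dots,\theta_N)$.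

- Algebraic independence gives $J=\det(\partial\theta_k/\partial z_j)\not\equiv0$.
- $\theta$ is surjective, because the polynomial ring is integral over the invariants.
- The fibres of $\theta$ are exactly the $\Gamma$-orbits, because invariants of a finite group separate orbits.

In particular $\theta^{-1}(0)=\{0\}$. So the continuous function $\max_k|\theta_k(z)|^{1/d_k}$ has a positive minimum on the unit sphere. It is homogeneous of degree $1$ under positive scaling, so there is $A\ge1$ with
$$|z|\le A\max_k|\theta_k(z)|^{1/d_k}\qquad(z\in\mathbb C^N). \tag{8}$$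
Thus $\theta$ is proper, and Lemmas 1 and 2 apply to it.

*Examples.* For $\mathcal S_N$: $\theta=e$ and $d=N$. For the $d$-th roots of unity acting on $\mathbb C$: $\theta=z^d$ and $J=dz^{d-1}$. For $\{\pm1\}^2$ acting on $\mathbb C^2$ by sign changes: $\theta=(z_1^2,z_2^2)$ and $d=2$. For the trivial group: $\theta=z$ and $d=1$.

**Theorem B.** Let $q:[0,\infty)\to[0,\infty)$ be nondecreasing. Consider $\Gamma$-invariant measurable $G$ satisfying
$$|G(z)|\,e^{-|z|^2}\le C\,e^{-q(|z|)}\quad\text{a.e.} \tag{9}$$

(i) *Uniqueness.* Suppose that $t\mapsto q(e^t)$ is convex on $[0,\infty)$ and $\int_1^\infty q(r)\,r^{-d-1}\,dr=\infty$. If $\int GF_1\overline{F_2}\,d\mu=0$ for all $\Gamma$-invariant analytic polynomials $F_1,F_2$, then $G=0$ a.e.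

(ii) *Non-uniqueness.* Suppose that $\int_1^\infty q(r)\,r^{-d-1}\,dr<\infty$ (no convexity needed). Then there is a $\Gamma$-invariant real-valued $G\in C^\infty(\mathbb C^N)$, $G\not\equiv0$, satisfying (9) and $\int GF_1\overline{F_2}\,d\mu=0$ for all $\Gamma$-invariant analytic polynomials $F_1,F_2$.

Here is what the theorem says for particular choices of $q$.

*Polynomial growth.* The analogue of Question C for $\Gamma$ holds if and only if $d\le2$. If $d\le2$ and $G$ has polynomial growth, then (9) holds with $q(r)=r^2/2$. Here $q(e^t)=\frac12e^{2t}$ is convex and $\int_1^\infty r^{1-d}\,dr=\infty$, so (i) applies. If $d\ge3$, take $q(r)=r^2$ in (ii). Now $\int_1^\infty r^{1-d}\,dr<\infty$, and (9) says that $G$ is bounded. For $\mathcal S_N$ this recovers Theorem A. For $d\le2$, in particular for $\mathcal S_2$, uniqueness even holds under $|G|\le Ce^{a|z|^2}$ with $a<1$: use $q(r)=(1-a)r^2$.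

*The group $\mathcal S_N$, $N\ge3$.* If $|G(z)|\le Ce^{|z|^2-\delta|z|^N}$ for some $\delta>0$, then (2) implies $G=0$ a.e. Indeed for $q(r)=\delta r^N$ the function $q(e^t)=\delta e^{Nt}$ is convex and $\int_1^\infty\delta r^{-1}\,dr=\infty$. This contains the compactly supported case. On the other hand, for $0<\alpha<N$, part (ii) with $q(r)=r^2+r^\alpha$ gives a smooth $G\not\equiv0$ with $|G(z)|\le Ce^{-|z|^\alpha}$ and $T_G=0$ on $H^2_s$. So the exponent $N$ is sharp, and the exact threshold is the divergence or convergence of $\int^\infty q(r)\,r^{-N-1}\,dr$.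

## Quasi-analyticity and the proof of Theorem B(i)

Without a strip of analyticity we still have $\Psi\in C^\infty(\mathbb R)$ with all derivatives zero at $0$. The tool that replaces analyticity is the Denjoy–Carleman theorem, in the form of Theorem 19.11 in Rudin, *Real and Complex Analysis*.

**Theorem (Denjoy–Carleman).** Let $M_m>0$, $M_0=1$, $M_m^2\le M_{m-1}M_{m+1}$ for $m\ge1$, and let $\mathcal Q(x)=\sum_{m\ge0}x^m/M_m$ for $x\geq 0$. Suppose that
$$\int_0^\infty\frac{\log\mathcal Q(x)}{1+x^2}\,dx=\infty. \tag{10}$$
If $\Psi\in C^\infty(\mathbb R)$ satisfies $\|\Psi^{(m)}\|_\infty\le C'B^mM_m$ for all $m$, with constants $C',B$, and $\Psi^{(m)}(0)=0$ for all $m$, then $\Psi\equiv0$.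

For orientation: if $M_m=m!$, then $\mathcal Q(x)=e^x$, and (10) holds because $\int_0^\infty x(1+x^2)^{-1}\,dx=\infty$. If $M_m=(m!)^2$, then $(2m)!\le4^m(m!)^2$ gives $\mathcal Q(x)\le\sum_m(4x)^m/(2m)!\le e^{2\sqrt x}$, and (10) fails.

**Step 1: rapid decay of $e^{-q}$.** We need this for all moments to exist. Let $p(t)=q(e^t)$, convex and nondecreasing on $[0,\infty)$. If the slopes of $p$ were bounded, we would have $q(r)=O(1+\log r)$ for $r\ge1$, and $\int_1^\infty q(r)r^{-d-1}\,dr$ would converge. So the slopes of $p$, which increase, tend to $\infty$. Since $p$ lies above its tangents, for every $\lambda_0$ we have $p(t)\ge\lambda_0t-C_{\lambda_0}$, that is, $e^{-q(r)}\le C r^{-\lambda_0}$ for $r\ge1$, with $C$ depending on $\lambda_0$. In particular $G\in L^1(d\mu)$, and all the integrals below converge absolutely.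

**Step 2: a smooth function with controlled derivatives.** Put
$$M_m=c\int_{\mathbb C^N}(1+|z|^d)^m\,e^{-q(|z|)}\,dV(z),\qquad c\text{ chosen so that }M_0=1 .$$
By Cauchy–Schwarz, $M_m^2\le M_{m-1}M_{m+1}$. Fix $\zeta\in\mathbb C^N$ and let $L=\mathrm{Re}\langle\theta,\zeta\rangle$. Since $\theta_k$ is homogeneous of degree $d_k\le d$, we have $|L(z)|\le B(1+|z|^d)$ for some $B>0$. For real $\tau$ let $\Psi(\tau)=\int e^{i\tau L}G\,d\mu$. Differentiating under the integral, $\Psi\in C^\infty(\mathbb R)$ and, by (9),
$$\|\Psi^{(m)}\|_\infty\le\int|L|^m|G|\,d\mu\le C'B^mM_m .$$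
Also $\Psi^{(m)}(0)=i^m\int L^mG\,d\mu=0$, because by (7), with $\theta$ in place of $e$, the function $L^m$ is a combination of products $F_1\overline{F_2}$ of invariant polynomials. So $\Psi\equiv0$ as soon as (10) is verified.

**Step 3: upper bound for $M_m$.** We compare $M_m$ with
$$b_k=\sup_{r\ge1}r^{dk}e^{-q(r)}\ \ (\ge e^{-q(1)}),$$
which is finite by Step 1. Fix an integer $a\ge(2N+1)/d$. For $|z|\le1$ we have $(1+|z|^d)^me^{-q}\le2^m$. For $|z|\ge1$ we have $(1+|z|^d)^m\le2^m|z|^{dm}$. Polar coordinates give
$$M_m\le C2^m\Big(1+\int_1^\infty r^{dm+2N-1}e^{-q(r)}\,dr\Big)\le C2^m\Big(1+\sup_{r\ge1}r^{dm+2N+1}e^{-q(r)}\Big)\le C2^m\,b_{m+a}.$$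
The second inequality uses $\int_1^\infty r^{-2}\,dr=1$. The third uses $dm+2N+1\le d(m+a)$ and $1\le e^{q(1)}b_{m+a}$. The constant $C$ changes but never depends on $m$.

**Step 4: lower bound for $\log\mathcal Q$.** A sum of positive terms is at least any one of them, so we choose the best term. Let
$$p^*(\lambda)=\sup_{s\ge0}(\lambda s-p(s)),$$
so that $\log b_k=p^*(dk)$ (put $r=e^s$). Take $x=2e^{dt}$ and $m=k-a$ with an integer $k\ge a$. By Step 3, $x^m/M_m\ge e^{dt(k-a)}/(Cb_k)$, so with a new constant
$$\log\mathcal Q(2e^{dt})\ge dt(k-a)-p^*(dk)-C. \tag{11}$$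
Now let $t>0$ and let $\lambda\ge0$ be a subgradient of $p$ at $t$, for instance the right derivative. Then $p(s)\ge p(t)+\lambda(s-t)$ for all $s\ge0$, which says $p^*(\lambda)=\lambda t-p(t)$. Put $k=\lfloor\lambda/d\rfloor$. Since the slopes tend to $\infty$, we have $k\ge a$ once $t\ge t_1$. The function $p^*$ is nondecreasing (the supremum is over $s\ge0$) and $dk\le\lambda<d(k+1)$, hence
$$dkt-p^*(dk)\ge(\lambda-d)t-p^*(\lambda)=p(t)-dt .$$
Insert this in (11) and write $r=e^t$:
$$\log\mathcal Q(2r^d)\ge q(r)-d(a+1)\log r-C\qquad(r\ge r_1=e^{t_1}). \tag{12}$$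

**Step 5: divergence.** Put $x=2r^d$. For $r\ge1$, $1+x^2\le5r^{2d}$, so $\frac{dx}{1+x^2}\ge c'r^{-d-1}\,dr$ with $c'=2d/5$. Since $\mathcal Q\ge1$, the integrand in (10) is nonnegative, and (12) gives
$$\int_0^\infty\frac{\log\mathcal Q(x)}{1+x^2}\,dx\ge c'\int_{\max(r_1,1)}^\infty\big(q(r)-d(a+1)\log r-C\big)\,r^{-d-1}\,dr=\infty ,$$
because $\int^\infty(1+\log r)r^{-d-1}\,dr<\infty$, while $\int^\infty q(r)r^{-d-1}\,dr=\infty$. (If $\mathcal Q$ takes the value $\infty$ for some $x$, then it does so for all larger $x$, and (10) holds trivially.)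

**Step 6: conclusion.** By Denjoy–Carleman, $\Psi\equiv0$, so $\Psi(1)=0$ for every $\zeta$. This means that the Fourier transform of the finite measure $\theta_*(G\,d\mu)$ vanishes identically. Hence $\theta_*(G\,d\mu)=0$, and Lemma 1 gives $G=0$ a.e. This proves Theorem B(i). $\square$

## Outer functions in a half-plane and the proof of Theorem B(ii)

The design is that of Theorem A(ii): a function $h(\theta_N)$ with zero moments, a cutoff in the other coordinates, and the Jacobian. The explicit $h$ must be replaced by one with prescribed decay, and we need it smooth. Put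
$$q_*(r)=q(r)+2r^{1/2},\qquad \Lambda(s)=q_*\big(A(s+2)^{1/d}\big)\quad(s\ge0),$$
with $A$ from (8). The term $2r^{1/2}$ will pay for polynomial factors, and the shift by $2$ will pay for smoothing. $\Lambda$ is nondecreasing. With $r=A(s+2)^{1/d}$ we have $ds=dA^{-d}r^{d-1}\,dr$ (the factor $d$ on the right is the degree), and $(s+2)^2\le8(1+s^2)$. Hence
$$\int_0^\infty\frac{\Lambda(s)}{1+s^2}\,ds\le C\int_1^\infty q_*(r)\,r^{-d-1}\,dr<\infty, \tag{13}$$
since $A\ge1$ and $\int_1^\infty r^{\frac12-d-1}\,dr<\infty$.

**Step 1: a function on the line with vanishing odd moments on the half-line.** We construct an odd real-analytic $k:\mathbb R\to\mathbb C$, $k\not\equiv0$, with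
$$|k(s)|\le2e^{-\Lambda(|s|)},\qquad\int_0^\infty k(s)\,s^{2n+1}\,ds=0\quad(n\ge0). \tag{14}$$

*An analytic function with prescribed decay.* In the upper half-plane let
$$U(\xi)=\frac1\pi\int_{\mathbb R}\frac{\mathrm{Im}\,\xi}{|\xi-t|^2}\,2\Lambda(|t|)\,dt .$$
For $\xi$ in a compact set the Poisson kernel is at most a constant times $(1+t^2)^{-1}$, so by (13) the integral converges, and $U$ is harmonic and nonnegative. Let $\tilde U$ be a harmonic conjugate and $F=e^{-U-i\tilde U}$. Then $F$ is analytic and zero-free, and $|F|=e^{-U}\le1$.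

*Lower bound for $U$.* Let $\xi=x+iy$ with $|\xi|=\rho$. Then
$$\frac1\pi\int_{-\rho}^{\rho}\frac{y}{(x-t)^2+y^2}\,dt=\frac1\pi\Big(\arctan\frac{\rho-x}y+\arctan\frac{\rho+x}y\Big)=\frac12 ,$$
because the two arguments are positive with product $(\rho^2-x^2)/y^2=1$. The Poisson kernel has total mass $1$, so $\{|t|>\rho\}$ also carries mass $\frac12$. On that set $\Lambda(|t|)\ge\Lambda(\rho)$, so $U(\xi)\ge\Lambda(\rho)$. Thus, with some $c>0$,
$$|F(\xi)|\le e^{-\Lambda(|\xi|)}\le e^{-c|\xi|^{1/(2d)}} . \tag{15}$$

*Moments of $F$ on horizontal lines.* For $\varepsilon>0$ let $I_n=\int_{\mathbb R}F(s+i\varepsilon)(s+i\varepsilon)^n\,ds$. Apply Cauchy's theorem to a rectangle between two horizontal lines. By (15) the vertical sides contribute nothing in the limit, so $I_n$ does not depend on $\varepsilon$. Also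
$$|I_n|\le\sup_\xi\big(|\xi|^{n+2}|F(\xi)|\big)\int_{\mathbb R}\frac{ds}{s^2+\varepsilon^2}=O(1/\varepsilon)\qquad(\varepsilon\to\infty),$$
where the supremum is finite by (15). So $I_n=0$.

*Passing to $k$.* Put $f(s)=F(s+i)$, analytic in $\mathrm{Im}\,s>-1$. On $\mathbb R$, $|f(s)|\le e^{-\Lambda(|s+i|)}\le e^{-\Lambda(|s|)}$. From $\int f(s)(s+i)^n\,ds=0$ for all $n$, and $s^n=((s+i)-i)^n$, we get $\int_{\mathbb R}f(s)s^n\,ds=0$ for all $n$. Let $k(s)=f(s)-f(-s)$. It is odd, real-analytic and satisfies the bound in (14). Since $k(s)s^{2n+1}$ is even, $\int_0^\infty k(s)s^{2n+1}\,ds=\frac12\int_{\mathbb R}k(s)s^{2n+1}\,ds=0$.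

*$k\not\equiv0$.* Suppose that $f(s)=f(-s)$ on $\mathbb R$. The functions $f(\xi)$ on $\mathrm{Im}\,\xi>-1$ and $f(-\xi)$ on $\mathrm{Im}\,\xi<1$ agree on $\mathbb R$, hence on the common strip, and define an entire function. It is bounded by $1$: use the first for $\mathrm{Im}\,\xi\ge0$ and the second for $\mathrm{Im}\,\xi\le0$. By Liouville it is constant, and the constant is $0$ because $f\to0$ along $\mathbb R$. This contradicts $F\ne0$.

**Step 2: a smooth function on $\mathbb C$ with all moments zero.** Let $h_0(w)=k(|w|)$. It is continuous, and not identically zero because $k$ is odd and $k\not\equiv0$. For $i\ne j$ the moment $\int h_0w^i\bar w^j\,dA$ vanishes by radiality. For $i=j=n$ it equals $2\pi\int_0^\infty k(r)r^{2n+1}\,dr=0$. To smooth it, let $\eta\ge0$ be in $C_c^\infty(\{|w|\le1\})$ with $\int\eta\,dA=1$, and let $h=h_0*\eta\in C^\infty(\mathbb C)$. Then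
$$\int h(w)\,w^i\bar w^j\,dA(w)=\int\!\!\int h_0(w)\,\eta(v)\,(w+v)^i\,\overline{(w+v)}^{\,j}\,dA(w)\,dA(v)=0, \tag{16}$$
on expanding the product. If $\eta$ has small enough support then $h\not\equiv0$, because mollifications of $h_0$ converge to $h_0$ locally uniformly. Finally, for $|v|\le1$ we have $|w-v|\ge\max(|w|-1,0)$, so
$$|h(w)|\le2e^{-\Lambda(\max(|w|-1,0))}\le2\exp\!\big(-q_*(A(|w|+1)^{1/d})\big). \tag{17}$$

**Step 3: the symbol.** Let $\chi\in C_c^\infty(\mathbb C^{N-1})$, $\chi\ge0$, $\chi(0)>0$, supported in $\{|a_k|\le1\}$ (omit $\chi$ if $N=1$), and put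
$$G(z)=e^{|z|^2}\,|J(z)|^2\,\chi(\theta_1(z),\dots,\theta_{N-1}(z))\,h(\theta_N(z)).$$
By (5), $|J|^2$ is $\Gamma$-invariant, so $G$ is smooth and $\Gamma$-invariant. It is not identically zero: $\{w:\chi(w_1,\dots,w_{N-1})h(w_N)\ne0\}$ is open and nonempty, so is its preimage under the continuous surjection $\theta$, and $J\ne0$ a.e.

**Step 4: size of $G$.** Let $G(z)\ne0$ and $w=\theta_N(z)$. Then $|\theta_k(z)|\le1$ for $k<N$, and (8) gives
$$|z|\le A\max(1,|w|^{1/d})\le A(|w|+1)^{1/d}. \tag{18}$$
As $q_*$ is nondecreasing, (17) yields $|h(w)|\le2e^{-q_*(|z|)}$. With $|J(z)|^2\le C_1e^{|z|^{1/2}}$ we get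
$$|G(z)|\,e^{-|z|^2}\le C\,e^{-q(|z|)-2|z|^{1/2}+|z|^{1/2}}=C\,e^{-q(|z|)-|z|^{1/2}} .$$
This gives (9), and also integrability of $G$ against all polynomials for $d\mu$.

**Step 5: vanishing.** Let $F_i=f_i\circ\theta$. The function $\chi(a)h(w)f_1(a,w)\overline{f_2(a,w)}$ is integrable, since by (17) $h$ decays faster than any power. By (4) and Fubini,
$$\int GF_1\overline{F_2}\,d\mu=\frac{|\Gamma|}{\pi^N}\int\chi(a)\Big[\int_{\mathbb C}h(w)\,f_1(a,w)\,\overline{f_2(a,w)}\,dA(w)\Big]dV(a)=0$$
by (16). (If $N=1$, the outer integral is absent.)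

**Step 6: a real-valued symbol.** We have $\int\overline G\,F_1\overline{F_2}\,d\mu=\overline{\int G\,F_2\overline{F_1}\,d\mu}=0$. So $\mathrm{Re}\,G$ and $\mathrm{Im}\,G$ are smooth, $\Gamma$-invariant, satisfy (9) and the vanishing condition, and at least one of them is not identically zero. This proves Theorem B(ii). $\square$

## Schwartz symbols with $T_G=0$ on $H^2_s$

Let $d\ge3$ and $q(r)=r^2+r^\alpha$ with $0<\alpha<d$. Then $\int_1^\infty q(r)r^{-d-1}\,dr<\infty$, and the construction above applies. We check that it gives a Schwartz function.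

Every derivative of $h$ has the form $h_0*\partial^\gamma\eta$, so it satisfies (17) up to a constant factor. By the product and chain rules, a derivative of $G$ is a finite sum of terms, each a product of $e^{|z|^2}$, a polynomial in $z,\bar z$, a derivative of $\chi$ at $(\theta_1,\dots,\theta_{N-1})$ and a derivative of $h$ at $\theta_N$. Derivatives of $\chi$ are supported where $\chi$ is, so (18) holds wherever such a term is nonzero. The term is therefore
$$O\big((1+|z|)^C\,e^{|z|^2-q_*(|z|)}\big)=O\big((1+|z|)^C\,e^{-|z|^\alpha}\big).$$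
Thus $G$, and its real and imaginary parts, are Schwartz functions. For $\Gamma=\mathcal S_N$ with $N\ge3$, even a nonzero symmetric Schwartz symbol can satisfy $T_G=0$ on $H^2_s(\mathbb C^N,d\mu)$.
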